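# Laws of a group and laws of its subgroups of finite index

## 1. A class-two group that recognizes the conjugates of one involution

Throughout, $a^b=b^{-1}ab$, $[a,b]=a^{-1}b^{-1}ab$ and $[a,b,c]=[[a,b],c]$. For a group $P$, $P^m$ is the subgroup generated by all $m$-th powers in $P$, so $P^m=1$ says that the exponent of $P$ divides $m$. All actions are on the right.

Everything in this lecture is built on one finite group $M$. We are given a finite group $T$ and an involution $z_0$ in a normal elementary abelian $2$-subgroup $Z$ of $T$. We want a group on which $T$ acts, in which the commutator $[a,a^z]$ with $z\in Z$ is trivial unless $z$ is a $T$-conjugate of $z_0$.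

**Lemma 1.** Let $T$ be a finite group, $Z\trianglelefteq T$ an elementary abelian $2$-group, and $1\ne z_0\in Z$. There is a finite group $M$, generated by elements $a_g$ $(g\in T)$ and $d_\tau$ $(\tau\in T/Z)$, on which $T$ acts by automorphisms, such that:

1. $C=\langle d_\tau:\tau\in T/Z\rangle$ is elementary abelian with basis $\{d_\tau\}$ and central in $M$; $M/C$ is an elementary abelian $2$-group with basis the images of the $a_g$. In particular $M$ has class at most $2$ and exponent dividing $4$.
2. $a_g^t=a_{gt}$ and $d_\tau^t=d_{\tau t}$ for $t\in T$; and $Z$ centralizes $C$.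
3. Let $a\in M$, and write $aC=\prod_{g\in A}a_gC$ with $A\subseteq T$; call $A$ the *support* of $a$. For $m\in M$ and $z\in Z$, computing in $M\rtimes T$,
$$[a,a^{mz}]=\prod_{g\in A,\ z_0^g=z}d_{Zg}.\tag{1}$$

**Example.** Let $T=Z=\{1,z_0\}$. Then $M$ is the dihedral group of order $8$, generated by two non-commuting involutions $a_1,a_{z_0}$ which $z_0$ interchanges, with central involution $d=[a_1,a_{z_0}]$. For $a=a_1$, (1) says $[a_1,a_1^{z_0}]=d$, which is right. For $a=a_1a_{z_0}$ the support is $\{1,z_0\}$ and (1) gives $d\cdot d=1$. Indeed $a^{z_0}=a_{z_0}a_1=a^{-1}$, which commutes with $a$.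

**Proof of Lemma 1.**

**Step 1 (building $M$ and the action).** For $\tau\in T/Z$ partition the coset $\tau$ into the pairs $\{g,z_0g\}$; there are $|Z|/2$ of them. Take one dihedral group of order $8$ for each pair, with $a_g,a_{z_0g}$ two non-commuting involutions generating it, and let $M_\tau$ be the central product of these groups with all centers identified. Let $d_\tau$ be the common central involution. Then $|M_\tau|=2^{2\cdot|Z|/2+1}=2^{|Z|+1}$. Put $M=\prod_\tau M_\tau$, so $|M|=2^{|T|+|T/Z|}$. In $M$ the following relations hold:
$$a_g^2=d_\tau^2=1,\quad d_\tau\ \text{central},\quad [a_g,a_h]=d_{Zg}\ \text{if } gh^{-1}=z_0,\quad [a_g,a_h]=1\ \text{otherwise}.$$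
A group with these relations is generated modulo the central subgroup $\langle d_\tau\rangle$ by commuting involutions $a_g$, so it has order at most $2^{|T|+|T/Z|}=|M|$. Hence the relations present $M$. The order count also shows that $C$ has basis $\{d_\tau\}$ and $M/C$ has basis $\{a_gC\}$, which is (1.) of the lemma.

For $t\in T$ we have $(gt)(ht)^{-1}=gh^{-1}$, so the maps $a_g\mapsto a_{gt}$, $d_\tau\mapsto d_{\tau t}$ permute the relations. Thus $T$ acts on $M$. As $Z$ is normal, $Zgz=gZz=gZ=Zg$ for $z\in Z$, so $Z$ centralizes $C$.

**Step 2 (the commutator formula).** Since $M$ has class at most $2$ and $M'\le C$, commutation induces a bilinear alternating map $\beta:M/C\times M/C\to C$, which we write additively. It is $T$-equivariant: $\beta(ut,vt)=\beta(u,v)^t$. It is symmetric because $C$ has exponent $2$. Since $a^m\in aC$, and $C$ is central in $M$ and normalized by $T$,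
$$[a,a^{mz}]=[a,a^z]=\sum_{g,h\in A}\beta(a_g,a_{hz}).$$
Let $g\ne h$. Apply $z$, which acts trivially on $C$ and satisfies $z^2=1$; then use symmetry:
$$\beta(a_h,a_{gz})=\beta(a_{hz},a_{gz^2})=\beta(a_{hz},a_g)=\beta(a_g,a_{hz}).$$
So the terms for $(g,h)$ and $(h,g)$ are equal and cancel. What remains is the diagonal. By definition $\beta(a_g,a_{gz})=d_{Zg}$ if $g(gz)^{-1}=gz^{-1}g^{-1}=z_0$, that is, if $z=z_0^g$; otherwise it is $0$. $\square$

Note the case $z=1$ of (1): no conjugate of $z_0$ is $1$, so $[a,a^m]=1$ for all $a,m\in M$.

Here is what $M$ is for. Consider a law of the shape "$a$ commutes with $a^z$ for all $z$ in a certain subgroup". In $M\rtimes T$ it can fail only if that subgroup meets the class of $z_0$. The proofs below choose $T$ so that $z_0$ is a long product, which subgroups with few generators cannot form. Such subgroups then satisfy laws that the whole group violates, and this is how one shows that a set of laws has no finite basis.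

## 2. Laws, varieties, and a local criterion

**Definition.** A *law* of a group $G$ is a word $w(x_1,\dots,x_n)$ in a free group such that $w(g_1,\dots,g_n)=1$ for all $g_i\in G$. The laws of $G$ are *finitely based* if there is a finite set of laws of $G$ such that every group satisfying that finite set satisfies all laws of $G$.

A *variety* is the class of all groups satisfying some set of words. Varieties are closed under subgroups, quotients and Cartesian products. The variety $\operatorname{var}G$ generated by $G$ is the class of groups satisfying all laws of $G$. So the laws of $G$ are finitely based exactly when $\operatorname{var}G$ is defined by finitely many laws; we then call the variety, or $G$, finitely based.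

For a variety $\mathcal V$ and a group $P$, the *verbal subgroup* $\mathcal V(P)$ is generated by all values in $P$ of the laws of $\mathcal V$. It is the smallest normal subgroup with quotient in $\mathcal V$, it is characteristic, $\mathcal V(Q)\le\mathcal V(P)$ for $Q\le P$, and a surjection $P\to P'$ carries $\mathcal V(P)$ onto $\mathcal V(P')$. If $F$ is free of countably infinite rank, $F_\infty(\mathcal V)=F/\mathcal V(F)$. The laws of $F_\infty(\mathcal V)$ are exactly those of $\mathcal V$, since a word that is not a law of $\mathcal V$ is nontrivial at the free generators; so $\operatorname{var}F_\infty(\mathcal V)=\mathcal V$. Every countable group in $\mathcal V$ is a quotient of $F_\infty(\mathcal V)$. For example, if $\mathcal V$ consists of the abelian groups, then $\mathcal V(P)=P'$ and $F_\infty(\mathcal V)$ is free abelian of countable rank.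

The problem is this.

> Is it true that if $H$ is a subgroup of finite index in a group $G$, then the laws of $G$ are finitely based if and only if the laws of $H$ are finitely based?

If $G$ is finite there is nothing to see: the laws of a finite group are finitely based (Oates and Powell, 1964), so both sides hold. The same is true if $G$ is nilpotent, by the theorem of Lyndon (1952) that the laws of a nilpotent group are finitely based. In general the answer is no, in both directions.

> **Theorem A.** There is a group $\Gamma$ with a normal subgroup $B$ of index $12$ ($\Gamma/B\cong A_4$) such that the laws of $B$ are finitely based and the laws of $\Gamma$ are not. Moreover $\Gamma$ is soluble of derived length $\le 7$, and its exponent divides $720$.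
>
> **Corollary.** There is an example as in Theorem A in which the finitely based subgroup is normal of index $2$ or $3$.
>
> **Theorem B.** There is a group $G$ with a subgroup $H$ of index $2$ such that the laws of $G$ are finitely based and the laws of $H$ are not. Moreover $G$ is soluble of derived length $\le 4$, and its exponent divides $80$.
>
> **Proposition C.** Let $H\le G$, let $e,n\ge1$ be coprime, and suppose $g^e\in H$ for all $g\in G$ and $h^n=1$ for all $h\in H$. If the laws of $G$ are finitely based, so are the laws of $H$. (For $|G:H|$ finite one may take $e=|G:H|!$, and $e=|G:H|$ if $H$ is normal.)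

Since groups of finite exponent that are soluble are locally finite, both implications fail even for soluble, locally finite groups of finite exponent.

A group is *$k$-generator* if it can be generated by at most $k$ elements. The tool for proving that something is not finitely based is the following.

**Lemma 2.** If for every $k$ there is a group $P\notin\mathcal V$ all of whose $k$-generator subgroups lie in $\mathcal V$, then $\mathcal V$ is not finitely based.

**Proof.** Suppose finitely many words define $\mathcal V$, and let $k$ bound the number of variables in each of them. A law in at most $k$ variables holds in $P$ as soon as it holds in all $k$-generator subgroups of $P$. So a group all of whose $k$-generator subgroups lie in $\mathcal V$ is itself in $\mathcal V$, contrary to the hypothesis for this $k$. $\square$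

## 3. Substituting laws of the quotient into laws of the subgroup

Let $H\trianglelefteq G$ with $Q=G/H$ finite, and suppose $H$ has a finite basis of laws. How might one produce a finite basis for $G$? If $w(x_1,\dots,x_m)$ is a law of $H$ and $u_1,\dots,u_m$ are laws of $Q$, then the $u_i$ take values in $H$ on $G$, so $w(u_1,\dots,u_m)$ is a law of $G$. The laws of $Q$ follow from finitely many words $q_1,\dots,q_r$. So it is natural to substitute values of $q_1,\dots,q_r$ into the basis of $H$ and hope that the remaining substitutions follow.

Try this with $G=S_3$, $H=A_3$, $Q=C_2$. The laws $x^3$ and $[x,y]$ of $H$ and the law $x^2$ of $Q$ give the laws $x^6$ and $[x^2,y^2]$ of $S_3$. A general law of $Q$ takes values in products of squares. Here this costs nothing for the commutator law: if all squares commute in a group $P$, then $P^2$ is abelian, so all products of squares commute too.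

The hope breaks down exactly at this passage to products. A law of $Q$ is a product of conjugates of values of $q_j^{\pm1}$, with no bound on the number of factors. A law $w$ that holds on values of the $q_j$, or on products of a bounded number of them, need not hold on all products. For laws of the form "$a$ commutes with $a^t$", Lemma 1 shows why: knowing that $a$ commutes with $a^{t_1}$ and $a^{t_2}$ says nothing about $a^{t_1t_2}$ when $t_1t_2$ is a conjugate of $z_0$ and $t_1,t_2\in Z$ are not. The next three sections make this failure into a proof of Theorem A. We choose one such law $v$ for $H$, let $Q=A_4$, and let the number of factors be the parameter $n$.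

## 4. The law $v$ and the wreath product with $A_4$

Let
$$v(x,y,t)=\bigl[\,[x,y^6],\ [x,y^6]^{t^{15}}\bigr].\tag{2}$$
Let $\mathcal V$ be the variety defined by the laws $v$, $x^{120}$ and solubility of derived length $\le5$. These are finitely many words. Put
$$H=F_\infty(\mathcal V),\qquad \Gamma=H\wr A_4,\qquad B=H^{12}\ \text{(the base group)},\qquad \mathcal U=\operatorname{var}\Gamma .$$
The wreath product is the regular one: $B$ is the group of functions $f:A_4\to H$, and $q\in A_4$ acts by $(f^q)(p)=f(pq^{-1})$.

The laws of the direct power $B$ are those of $H$, so $\operatorname{var}B=\mathcal V$ is finitely based. Also $\Gamma/B\cong A_4$ is soluble of length $2$ and has exponent $6$, so $\Gamma$ is soluble of length $\le5+2=7$, and $g^6\in B$ gives $g^{720}=1$. It remains to show that $\mathcal U$ is not finitely based. By Lemma 2 we need groups outside $\mathcal U$ whose $k$-generator subgroups are inside. Two lemmas provide one tool for each half.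

**Lemma 3 (a way into $\mathcal U$).** If a finite group $P$ has a normal subgroup $N\in\mathcal V$ with $P/N$ isomorphic to a subgroup $Q_1$ of $A_4$, then $P\in\mathcal U$.

**Proof.** By the Kaloujnine–Krasner theorem, $P$ embeds in $N\wr Q_1$. The finite group $N\in\mathcal V$ is a quotient of $H$, so $N\wr Q_1$ is a quotient of $H\wr Q_1$. Finally $H\wr Q_1$ is a subgroup of $H\wr A_4$: take the functions supported on $Q_1$, a set which right translation by $Q_1$ preserves, together with $Q_1$ itself. $\square$

**Lemma 4 (a way out of $\mathcal U$).** For every $n\ge1$ the word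
$$v_n=v\bigl([x,y^6],\ y^6,\ \ell_n\bigr),\qquad \ell_n=\bigl[x_0^3,\ [x_1,x_2][x_3,x_4]\cdots[x_{2n-1},x_{2n}]\bigr],\tag{3}$$
is a law of $\Gamma$.

**Proof.** In $A_4$ we have $y^6=1$, hence also $[x,y^6]=1$. Cubes in $A_4$ lie in the Klein four-subgroup $V_4$, since elements of order $3$ have trivial cube and the others lie in $V_4$. Commutators also lie in $V_4$. As $V_4$ is abelian, $\ell_n$ is a law of $A_4$. So on $\Gamma$ the three words $[x,y^6]$, $y^6$, $\ell_n$ take values in $B$, and $B$ satisfies $v$. $\square$

## 5. Test groups over an exterior square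

We now build $G_n$, a group violating $v_n$. The product of $n$ commutators in $\ell_n$ must be one that cannot be written in a subgroup with fewer than $2n$ generators. The tensor $\omega$ below, of full rank, does this.

Fix $n\ge1$. Let $W=\mathbb F_3^{2n}$ with basis $u_1,\dots,u_{2n}$, and let $R=W\times\Lambda^2W$ with
$$(p,\alpha)(q,\beta)=(p+q,\ \alpha+\beta+2\,p\wedge q).$$
The term $2\,p\wedge q$ is bilinear, so this is associative, and $R$ is a group. Comparing $(p,\alpha)(q,\beta)$ with $(q,\beta)(p,\alpha)$, the second coordinates differ by $4\,p\wedge q=p\wedge q$, so $[(p,\alpha),(q,\beta)]=(0,p\wedge q)$. Hence $R$ has class $2$, and $\{0\}\times\Lambda^2W$ is central. As $p\wedge p=0$, $(p,\alpha)^3=(3p,3\alpha)=1$, so $R$ has exponent $3$. Put $x_i=(u_i,0)$ and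
$$r=[x_1,x_2]\cdots[x_{2n-1},x_{2n}]=(0,\omega),\qquad \omega=\sum_{i=1}^n u_{2i-1}\wedge u_{2i}.$$

**Lemma 5.** If $\bar K\le R$ is generated by $k<2n$ elements, then $r\notin\bar K'$.

**Proof.** Let $W_0\le W$ be the span of the $W$-components of the generators, so $\dim W_0\le k$. Every commutator of elements of $\bar K$ has the form $(0,p\wedge q)$ with $p,q\in W_0$, so $\bar K'\subseteq\{0\}\times\Lambda^2W_0$. Since $k<2n$, there is a nonzero linear form $\lambda$ on $W$ vanishing on $W_0$. Contraction by $\lambda$, that is $p\wedge q\mapsto\lambda(p)q-\lambda(q)p$, kills $\Lambda^2W_0$. It sends $\omega$ to $\sum_i(\lambda(u_{2i-1})u_{2i}-\lambda(u_{2i})u_{2i-1})$, which is nonzero because $\lambda\neq0$. So $\omega\notin\Lambda^2W_0$. $\square$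

**Example.** For $n=1$, $R$ has order $27$ and $r=[x_1,x_2]$ generates $R'$. The lemma then says only that $r$ is not in the derived group of a cyclic subgroup, which is trivial.

Now let $Z=\mathbb F_2R$, an elementary abelian $2$-group with basis $\zeta_\rho$ $(\rho\in R)$, on which $R$ acts by $\zeta_\rho^\sigma=\zeta_{\rho\sigma}$. Let $E=\langle e\rangle\cong C_5$ and
$$T=(Z\rtimes R)\times E,\qquad z_0=[\zeta_1,r]=\zeta_1+\zeta_r .$$
(We write $Z$ additively when convenient; $z_0\neq0$ as $r\ne1$.) Here $Z\trianglelefteq T$. Let $M$ be the group of Lemma 1 for $T,Z,z_0$, and let $G_n=M\rtimes T$.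

Three facts about powers in $T$ will be used. Let $\zeta\in Z$, $\rho\in R$, $\varepsilon\in E$. Since $(\zeta\rho)^3\in Z$, we have $(\zeta\rho)^6=1$. Therefore:

- $(\zeta\rho\varepsilon)^6=\varepsilon^6\in E$, and $E$ is central in $T$;
- $(\zeta\rho\varepsilon)^{15}=(\zeta\rho)^{15}\in Z$;
- $T$ has exponent $30$.

Moreover $T$ has derived length $\le3$, since $Z$ is abelian and $T/Z\cong R\times E$ has class at most $2$. With $M$ of class at most $2$ and exponent dividing $4$, the group $G_n$ and all its sections satisfy $x^{120}=1$ and have derived length $\le5$. So for sections of $G_n$, membership in $\mathcal V$ is a matter of the law $v$ alone.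

**Lemma 6.** $G_n\notin\mathcal U$.

**Proof.** Evaluate $v_n$ at $x=a_1$, $y=e$, $x_0=\zeta_1$, and $x_1,\dots,x_{2n}\in R$ as above. Then $y^6=e^6=e$ and $[x,y^6]=a_1^{-1}a_1^e=a_1^{-1}a_e$. Since $\zeta_1^3=\zeta_1$, $\ell_n=[\zeta_1,r]=z_0$, and $z_0^{15}=z_0$. By (3) and (2) the value of $v_n$ is $[w,w^{z_0}]$ with
$$w=[\,[a_1,e],\,e^6]=[a_1^{-1}a_e,\,e]=(a_1^{-1}a_e)^{-1}(a_1^{-1}a_e)^e .$$
Modulo $C$ this is $a_1a_e\cdot a_ea_{e^2}=a_1a_{e^2}$, so $w$ has support $\{1,e^2\}$. As $e$ is central in $T$, $z_0^{e^2}=z_0$. By (1), $[w,w^{z_0}]=d_Z\,d_{Ze^2}$. The cosets $Z$ and $Ze^2$ are distinct, so this is not $1$. Hence $G_n$ violates the law $v_n$ of $\Gamma$. $\square$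

## 6. Quotients $C_2$ and $A_4$ of a subgroup with few generators

**Proposition 7.** If $k<2n$, every $k$-generator subgroup of $G_n$ lies in $\mathcal U$.

A $k$-generator subgroup of $G_n$ has image $K\le T$, again a $k$-generator group, and is contained in $MK$. So we show $MK\in\mathcal U$. The plan is to find normal subgroups $N$ of $K$ with $K/N$ inside $A_4$, so that Lemma 3 puts suitable quotients of $MK$ into $\mathcal U$, and to have enough such $N$ that $MK$ embeds in the product of these quotients.

**Step 1 (what must be factored out to reach $\mathcal V$).** For $N\le T$ let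
$$D_N=\langle d_{Zg}: g\in T,\ z_0^g\in N\rangle\le C .$$
The condition $z_0^g\in N$ depends only on $Zg$, because $Z$ is abelian. Let $N\trianglelefteq K$. Then $D_N\trianglelefteq MK$: $M$ centralizes $C$, and for $k\in K$ we have $d_{Zg}^k=d_{Zgk}$ with $z_0^{gk}=(z_0^g)^k\in N$.

We claim $MN/D_N\in\mathcal V$. Only the law $v$ needs checking. Let $x,y,t\in MN$. The image of $y^6$ in $T$ lies in the central subgroup $E$, so $w=[x,y^6]$ has trivial image in $T$, that is, $w\in M$. The image of $t$ in $T$ lies in $N$, and its $15$th power lies in $Z$, so $t^{15}=mz$ with $m\in M$, $z\in Z\cap N$. By (1), $v(x,y,t)=[w,w^{mz}]$ is a product of elements $d_{Zg}$ with $z_0^g=z\in N$. So it lies in $D_N$.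

**Step 2 (reduction to finding quotients of $K$).** Let $\mathcal N$ be the set of all $N\trianglelefteq K$ with $K/N$ isomorphic to a subgroup of $A_4$; note $K\in\mathcal N$. For $N\in\mathcal N$ the finite group $MK/D_N$ has the normal subgroup $MN/D_N\in\mathcal V$ with quotient $K/N$. By Lemma 3, $MK/D_N\in\mathcal U$. Each $D_N$ is spanned by a subset of the basis $\{d_\tau\}$ of $C$, so
$$\bigcap_{N\in\mathcal N}D_N=\langle d_{Zg}:\ z_0^g\in\textstyle\bigcap\mathcal N\rangle .$$
Hence it suffices to prove that *no conjugate $z_0^g$ $(g\in T)$ lies in $\bigcap\mathcal N$*. Then $\bigcap D_N=1$, and $MK$ embeds in $\prod_{N\in\mathcal N}MK/D_N\in\mathcal U$.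

Fix $g\in T$. If $z_0^g\notin K$, then $N=K$ excludes it. So assume $z_0^g\in K$.

**Step 3 (this is where $k<2n$ is used).** Let $Y=K\cap Z\trianglelefteq K$ and $Y_1=[Y,K']\trianglelefteq K$, and let $\bar K$ be the projection of $K$ to $R$. We show $z_0^g\in Y\setminus Y_1$.

Certainly $z_0^g\in Y$. The group $\bar K$ is $k$-generated, so $r\notin\bar K'$ by Lemma 5. Since $Z$ is abelian and $E$ is central, $K$ acts on $Z$ through $\bar K$, and $K'$ acts through $\bar K'$. So $Y_1\le[Z,\bar K']$, which is generated by the elements $\zeta_{\rho\sigma}-\zeta_\rho$ with $\rho\in R,\sigma\in\bar K'$. These are killed by the natural map $\mathbb F_2R\to\mathbb F_2[R/\bar K']$, $\zeta_\rho\mapsto\rho\bar K'$; here $\bar K'\le R'$ is central in $R$. Let $\rho$ be the $R$-component of $g$. Then $z_0^g=z_0^\rho=\zeta_\rho+\zeta_{r\rho}$ maps to $\rho\bar K'+r\rho\bar K'$. If this were $0$, then $\rho^{-1}r\rho=r$ would lie in $\bar K'$, since $r$ is central in $R$. So it is nonzero, and $z_0^g\notin Y_1$.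

**Step 4 (the quotient that sees $z_0^g$).** We find $N\in\mathcal N$ with $z_0^g\notin N$.

*An irreducible quotient of $Y$.* On $Y/Y_1$ the action of $K$ factors through $\bar K$, and $K'$ acts trivially. So $K$ acts through $A=\bar K/\bar K'$, a finite elementary abelian $3$-group. By Maschke's theorem $Y/Y_1$ is a direct sum of irreducible $\mathbb F_2A$-modules. The image of $z_0^g$ in $Y/Y_1$ is nonzero, so it has a nonzero component in some summand. Let $Y_2$ be the preimage in $Y$ of the kernel of the projection to that summand. Then $Y_2$ is $K$-invariant, $Y_1\le Y_2<Y$, $z_0^g\notin Y_2$, and $Y/Y_2$ is irreducible.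

*Its size.* By Schur's lemma the endomorphism ring of the irreducible module $Y/Y_2$ has no zero divisors. The image of $\mathbb F_2A$ in $\operatorname{End}(Y/Y_2)$ is a finite commutative subring of it, hence a field. This field is generated by elements whose cube is $1$, so it is $\mathbb F_2$ or $\mathbb F_4$, and $Y/Y_2$ is one-dimensional over it because an irreducible module is generated by any nonzero vector. Thus either $|Y/Y_2|=2$ with trivial action, or $Y/Y_2\cong\mathbb F_4$ and $A$ acts through all of $\mathbb F_4^*\cong C_3$.

*The normal subgroup.* $K/Y$ embeds in $T/Z\cong R\times E$, so it has odd order. By the Schur–Zassenhaus theorem $K/Y_2=(Y/Y_2)\rtimes J$ for some $J$. Put $J_0=C_J(Y/Y_2)$. It is normal in $J$ and centralized by $Y/Y_2$, so it is normal in $K/Y_2$; and it meets $Y/Y_2$ trivially. The quotient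
$$(K/Y_2)/J_0\cong(Y/Y_2)\rtimes(J/J_0)$$
is $C_2$ in the first case, and $\mathbb F_4\rtimes\mathbb F_4^*\cong A_4$ in the second; here $J$ has the same image as $K$ in the automorphisms of $Y/Y_2$, since $Y$ acts trivially. Let $N$ be the preimage of $J_0$ in $K$. Then $N\in\mathcal N$. Also $N\cap Y=Y_2$, so $z_0^g\notin N$. $\square$

**Proof of Theorem A.** Given $k$, choose $n$ with $2n>k$. By Lemma 6, $G_n\notin\mathcal U$; by Proposition 7, all $k$-generator subgroups of $G_n$ lie in $\mathcal U$. By Lemma 2, $\mathcal U=\operatorname{var}\Gamma$ is not finitely based. The other assertions were checked in Section 4. $\blacksquare$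

The whole of $T$ shows where Step 3 would go wrong without the bound on generators. For $K=T$ we have $\bar K'=R'\ni r$, and $z_0=[\zeta_1,r]$ does lie in $Y_1=[Z,T']$. We can also see the promise of Section 3 kept. If $2n'+3<2n$, then $v_{n'}$, which has $2n'+3$ variables, holds in $G_n$ by Proposition 7. So products of $n'$ commutators do no harm in $G_n$, while a product of $n$ commutators violates the law.

**Proof of the Corollary.** Let $V_4\trianglelefteq A_4$ be the Klein four-group and $C_2<V_4$ of order $2$. In the chain
$$B<BC_2<BV_4<\Gamma$$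
each term is normal in the next, with indices $2,2,3$. The first term is finitely based and the last is not. So for some consecutive pair the smaller group is finitely based and the larger is not. All terms lie in $\Gamma$, so the bounds on derived length and exponent persist. $\blacksquare$

## 7. Replacing variables by $e$-th powers

Now turn to the other implication: the laws of $G$ have a finite basis $\Sigma$, and $H\le G$ has finite index. If $g^e\in H$ for all $g\in G$, each law $w(x_1,\dots,x_m)$ of $H$ gives a law $w(x_1^e,\dots,x_m^e)$ of $G$, which therefore follows from $\Sigma$. To recover $w$ we need enough $e$-th powers. When the exponent is coprime to $e$, this works.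

**Proof of Proposition C.** We claim that $\Sigma\cup\{x^n\}$ is a basis for the laws of $H$. These are laws of $H$. Let $P$ be a group satisfying them and $w(x_1,\dots,x_m)$ a law of $H$. As above, $w(x_1^e,\dots,x_m^e)$ is a law of $G$, hence of $P$. Choose $e'$ with $ee'\equiv1$ modulo $n$. As $P^n=1$, every $p\in P$ is the $e$-th power $(p^{e'})^e$. So $w$ is a law of $P$.

For the parenthetical statement, let $|G:H|=q$. Among the $q+1$ cosets $H,Hg,\dots,Hg^q$ two coincide, so $g^i\in H$ for some $1\le i\le q$, and $g^{q!}\in H$. If $H$ is normal, then $g^q\in H$ because $G/H$ has order $q$. $\blacksquare$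

**Example.** Let $G=S_3$, $H=A_3$, $e=2$, $n=3$. From the law $[x,y]$ of $A_3$ we get the law $[x^2,y^2]$ of $S_3$. With $x^3=1$ we have $x=(x^2)^2$, so $[x,y]$ follows from $[x^2,y^2]$ and $x^3$.

The argument stops when $e$ and $n$ share a prime, since then $w$ is only tested on $e$-th powers. Consequently, in any example with $H$ normal, of finite exponent and not finitely based, and $G$ finitely based, the exponent of $H$ and the index must have a common prime factor. In Theorem B that prime is $2$. At the end of Section 9 we shall see exactly which groups the test on squares fails to exclude.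

## 8. Two varieties defined through $x^{20}$ and $[x^2,y]$

For Theorem B we first choose the two varieties. One, $\mathcal X$, will be $\operatorname{var}G$ and is finitely based by design. The other, $\mathcal Y\subseteq\mathcal X$, will be $\operatorname{var}H$, and contains the law of Lemma 1.

For a group $P$ let $S(P)$ be the verbal subgroup generated by all values of $x^{20}$ and $[x^2,y]$. For example, $S(P)=P^{20}$ if $P$ is abelian; for $P=S_3$, all these values are in $A_3$ and $x^{20}=x^2$ on elements of order $3$, so $S(S_3)=A_3$.

**Definition.**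

* $\mathcal X$ is the class of all groups $P$ with $\gamma_3(S(P))=1$, $(S(P)')^2=1$, $S(P)^4=1$ and $[S(P)',P^{10}]=1$.
* $\mathcal Y$ is the class of all $P\in\mathcal X$ with $[a,a^z]=1$ for all $a\in[S(P),P^4]$ and $z\in P^{10}$.

Both are varieties, because the conditions involve only verbal subgroups. For instance, with $F$ free of countably infinite rank, the last condition says that all words $[a,a^z]$ with $a\in[S(F),F^4]$ and $z\in F^{10}$ are laws: any elements of $[S(P),P^4]$ and $P^{10}$ are simultaneously values of such words $a$ and $z$ (use disjoint variables for the two).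

**Lemma 8.** $\mathcal X$ is finitely based.

**Proof.** Let $\sigma,\sigma',\sigma''$ range over the two words $x^{20}$, $[x^2,y]$, in disjoint variables, and let $u$ be a new variable. Consider the finitely many words
$$\sigma^4,\qquad [\sigma,\sigma']^2,\qquad [\sigma,\sigma',\sigma''],\qquad [\sigma,\sigma',u^{10}].$$
They are laws of $\mathcal X$. Conversely, let $P$ satisfy them. $S(P)$ is generated by the values of $\sigma$, so all values of $[\sigma,\sigma']$ are central in $S(P)$. Modulo the central subgroup which they generate, the generators of $S(P)$ commute, so this subgroup is $S(P)'$. Hence $\gamma_3(S(P))=1$. The abelian group $S(P)'$ is generated by elements of order dividing $2$, so its exponent divides $2$. Each generator commutes with all $u^{10}$, so $[S(P)',P^{10}]=1$. Finally, for $a,b\in S(P)$ we have $(ab)^4=a^4b^4[b,a]^6=a^4b^4$. As the generators of $S(P)$ have trivial fourth power, $S(P)^4=1$. Thus $P\in\mathcal X$. $\square$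

Next we describe the quotient by $S$. Let $F$ be free on $x_i$ $(i\in I)$, where $I=\{1,\dots,n\}$ or $I=\{1,2,\dots\}$. Put $S=S(F)$ and $T=F/S$.

**Structure of $T$.** Squares are central in $T$, and modulo its squares $T$ is abelian. So $T$ has class $\le2$, and $[x,y]^2=[x^2,y]=1$. Also $x^{20}=1$ in $T$. A nilpotent torsion group is the direct product of its Sylow subgroups, so $T=T_1\times E$ with $T_1$ a $2$-group of exponent dividing $4$ and $E$ a $5$-group. Commutators in $E$ have order dividing $2$, hence are trivial, so $E$ is abelian of exponent $5$. For $(t,\varepsilon)\in T_1\times E$,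
$$(t,\varepsilon)^4=\varepsilon^4,\qquad (t,\varepsilon)^{10}=t^{10}=t^2 .\tag{4}$$
So the image of $F^4$ in $T$ is $E$, and therefore $T_1\cong T/E\cong F/F^4[F^2,F]$. The image of $F^{10}$ in $T$ is
$$Z:=T_1^2,$$
a central elementary abelian $2$-group. We write $x_i$ also for the images of the generators in $T_1$. As $(ab)^2=a^2b^2[b,a]$ and commutators are bilinear in class $2$, $Z$ is generated by the $x_i^2$ and the $[x_i,x_j]$ with $i<j$. The quotient $T_1/T_1^2\cong F/F^2$ has basis the $x_i$ over $\mathbb F_2$.

**Coordinates on $Z$.** Let $\varphi,\psi$ be linear forms $T_1/T_1^2\to\mathbb F_2$. Map $F$ to the unitriangular group $UT_3(\mathbb F_2)$ by sending $x_i$ to the matrix with $(1,2),(2,3),(1,3)$ entries $\varphi(x_i),\psi(x_i),0$. This group has order $8$, exponent $4$ and central squares, so the map factors through $T_1$. The $(1,2)$ and $(2,3)$ entries are multiplicative-to-additive, so $t\in T_1$ goes to a matrix with these entries equal to $\varphi(t),\psi(t)$, and $t^2$ goes to $1+\varphi(t)\psi(t)E_{13}$. Restricting to $Z$ we get homomorphisms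
$$\lambda_{\varphi\psi}:Z\to\mathbb F_2,\qquad \lambda_{\varphi\psi}(t^2)=\varphi(t)\psi(t)\quad(t\in T_1).\tag{5}$$
From $[y,x]=(xy)^2x^{-2}y^{-2}$ in $T_1$ it follows that $\lambda_{\varphi\psi}([x,y])=\varphi(x)\psi(y)+\varphi(y)\psi(x)$.

**Lemma 9.** Let $\varphi_i$ be the forms dual to the $x_i$. If $1\ne z\in Z$, then $\lambda_{\varphi_i\varphi_j}(z)=1$ for some $i\le j$.

**Proof.** Write $z=\prod_i x_i^{2\alpha_i}\prod_{i<j}[x_i,x_j]^{\alpha_{ij}}$. On $x_l^2$, $\lambda_{\varphi_i\varphi_i}$ takes the value $1$ if $l=i$ and $0$ otherwise, and it kills commutators. So $\lambda_{\varphi_i\varphi_i}(z)=\alpha_i$ modulo $2$. For $i<j$, $\lambda_{\varphi_i\varphi_j}$ kills all $x_l^2$, and on $[x_l,x_m]$ with $l<m$ it is $1$ exactly if $(l,m)=(i,j)$. So $\lambda_{\varphi_i\varphi_j}(z)=\alpha_{ij}$ modulo $2$. If all these vanish, $z=1$. $\square$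

**Example.** For two generators, $Z$ has basis $x_1^2,x_2^2,[x_1,x_2]$ by Lemma 9, and $|T_1|=2^2\cdot2^3=32$. The element $x_1^2x_2^2$ is a product of two squares but not a square. Indeed, for $t=x_1^\alpha x_2^\beta c$ with $c\in Z$ we get $t^2=x_1^{2\alpha}x_2^{2\beta}[x_2,x_1]^{\alpha\beta}$; matching $x_1^2x_2^2$ needs $\alpha,\beta$ odd and $\alpha\beta$ even.

## 9. Long products of squares: $\mathcal Y$ is not finitely based

The last example is the case $n=2$ of the following.

**Lemma 10.** Let $I=\{1,\dots,n\}$ and $z_0=x_1^2\cdots x_n^2\in Z$. If $k<n$ and $K_1\le T_1$ is $k$-generated, then $z_0\notin K_1^2$. In particular $z_0\neq1$ for $n\ge1$.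

**Proof.** The image of $K_1$ in $T_1/T_1^2\cong\mathbb F_2^n$ has dimension $\le k<n$. Take a nonzero form $\varphi$ vanishing on it. By (5), $\lambda_{\varphi\psi}(K_1^2)=0$ for all $\psi$. But $\lambda_{\varphi\psi}(z_0)=\sum_i\varphi(x_i)\psi(x_i)$ equals $1$ for suitable $\psi$. The last assertion is the case $K_1=1$. $\square$

**Proposition 11.** $\mathcal Y$ is not finitely based.

**Proof.** Given $k$, take $n>k$ and $I=\{1,\dots,n\}$. Now $T_1$ is finite. Replace $E$ by a single $\langle e\rangle\cong C_5$: in this section $T=T_1\times\langle e\rangle$, $Z=T_1^2$, and $z_0=x_1^2\cdots x_n^2$, which is central in $T$. Let $M$ be the group of Lemma 1 and $P=M\rtimes T$.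

**Step 1 ($P\in\mathcal X$).** $T$ satisfies $x^{20}=[x^2,y]=1$, so $S(P)\le M$. This gives $\gamma_3(S(P))=1$, $S(P)'\le M'\le C$, $(S(P)')^2=1$ and $S(P)^4=1$. By (4), which holds in this $T$ too, $P^{10}\le MZ$, and $MZ$ centralizes $C$. So $[S(P)',P^{10}]=1$.

**Step 2 ($P\notin\mathcal Y$).** The element $[e^2,a_1]=(a_1^{e^2})^{-1}a_1$ is a value of $[x^2,y]$, so it lies in $S(P)$; its support is $\{1,e^2\}$. Put $a=[[e^2,a_1],e^4]\in[S(P),P^4]$. Its support is the symmetric difference of $\{1,e^2\}$ and $\{e^4,e^6\}$. As $e^6=e$, this is $\{1,e,e^2,e^4\}$. Since $t^2=t^{10}$ in $T_1$, $z_0=x_1^{10}\cdots x_n^{10}\in P^{10}$. By (1), and since $z_0$ is central in $T$,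
$$[a,a^{z_0}]=d_Z\,d_{Ze}\,d_{Ze^2}\,d_{Ze^4}\ne1 .$$

**Step 3 (every $k$-generator $Q\le P$ is in $\mathcal Y$).** $Q\in\mathcal X$ since $P\in\mathcal X$. Let $K$ be the image of $Q$ in $T$, and $K_1$ the projection of $K$ to $T_1$, a $k$-generator group. Let $a\in[S(Q),Q^4]\le M$ and $z\in Q^{10}$. Then $z=m\bar z$ with $m\in M$ and $\bar z\in K^{10}$, and $K^{10}=K_1^2$ by (4). By Lemma 10, $\bar z\ne z_0$. As $z_0$ is its own only conjugate in $T$, the product in (1) is empty and $[a,a^z]=1$.

By Lemma 2, $\mathcal Y$ is not finitely based. $\square$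

These groups $P$ show where the method of Section 7 stops for index $2$. Take a defining law $[a,a^z]$ of $\mathcal Y$ and replace all variables by their squares. On $P$ the values are now $[a,a^z]$ with $a\in[S(P^2),(P^2)^4]\le M$ and $z\in(P^2)^{10}$. The image of $P^2$ in $T$ is $Z\times\langle e\rangle$, whose tenth powers are trivial, so $z\in M$ and $[a,a^z]=1$. Thus $P$ satisfies all these substituted laws although it is not in $\mathcal Y$.

## 10. Index-two subgroups of a free group and the relation module

It remains to find a group generating $\mathcal X$ with an index-$2$ subgroup generating $\mathcal Y$. From now on $I$ is countably infinite, and $F$, $S=S(F)$, $T=F/S=T_1\times E$, $Z=T_1^2$ are as in Section 8. For a surjection $\varphi:F\to C_2$, equivalently a nonzero form on $T_1/T_1^2$, let $N_\varphi=\ker\varphi$. Since $x^{20}$ and $[x^2,y]$ lie in $F^2$, we have $S\le F^2\le N_\varphi$.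

In $F/\mathcal Y(N_\varphi)\mathcal X(F)$ the image of $N_\varphi$ is a subgroup of index $2$ lying in $\mathcal Y$. If the subgroups $\mathcal Y(N_\varphi)\mathcal X(F)$ intersect in $\mathcal X(F)$, then these quotients together generate $\mathcal X$. This is what we prove.

**Proposition 12.** $\displaystyle\bigcap_\varphi \mathcal Y(N_\varphi)\,\mathcal X(F)=\mathcal X(F)$, where $\varphi$ runs over all surjections $F\to C_2$.

The subgroup belonging to one $\varphi$ can be too large. Take $\varphi=\varphi_1$, so that $x_2,x_3,\dots\in N_\varphi$, and let $P\in\mathcal X\setminus\mathcal Y$ be a finite group from Proposition 11. Map $F$ to $P$ by sending $x_1$ to $1$ and $x_2,x_3,\dots$ onto a generating set. Then $\mathcal X(F)$ goes to $1$, but $\mathcal Y(N_\varphi)$ goes onto $\mathcal Y(P)\neq1$. So $\mathcal Y(N_\varphi)\not\le\mathcal X(F)$, and several $\varphi$ must be combined. To do so we need to see each $z\in Z$ separately.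

**Step 1 (the section in which everything happens).** $S$ is free, as a subgroup of $F$. Let $J=S/S'$, which is free abelian, and a right $\mathbb ZT$-module by conjugation. For the free group $S$ we have $S'/\gamma_3(S)\cong\Lambda^2J$, with $[s,s']$ corresponding to $\bar s\wedge\bar s'$. By the definition of $\mathcal X$,
$$\mathcal X(F)=S^4D,\qquad D=\gamma_3(S)\,(S')^2\,[S',F^{10}]\le S' .$$
We claim $S'\cap\mathcal X(F)=D$. Modulo $D$, $S$ has class $\le2$ and derived group of exponent dividing $2$, so $(ab)^4\equiv a^4b^4[b,a]^6\equiv a^4b^4$. Thus $s\mapsto s^4$ is a homomorphism modulo $D$, and every element of $\mathcal X(F)$ has the form $s^4d$ with $s\in S$, $d\in D$. If $s^4d\in S'$, then $s^4\in S'$. As $J$ is torsion-free, $s\in S'$, and so $s^4\in(S')^2\le D$. This proves the claim. Hence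
$$C:=S'\mathcal X(F)/\mathcal X(F)\cong S'/D\cong(\Lambda^2J\otimes\mathbb F_2)_Z ,$$
the coinvariants under $Z$, the image of $F^{10}$ in $T$. (Recall that $N_Z$, for a $Z$-module $N$, is the quotient of $N$ by all $ny-n$ with $n\in N$, $y\in Z$. Factoring out $[S',F^{10}]$ does exactly this. The letter $C$ no longer denotes the subgroup of $M$, and we write it additively.)

**Step 2 (the maps $\theta_z$).** For $z\in Z$ define $\theta_z:J\to C$ by $\theta_z(a)=a\wedge az$. If $s\in S$ and $f\in F^{10}$ has image $z$, then $[s,s^f]\mapsto\theta_z(\bar s)$. We claim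
$$\theta_z\text{ is additive},\quad 2\theta_z=0,\quad \theta_z(ay)=\theta_z(a)\ (y\in Z),\quad \theta_1=0.\tag{6}$$
In $C$, applying $z$ to both factors changes nothing, and $z^2=1$. So
$$b\wedge az=bz\wedge az^2=bz\wedge a=-(a\wedge bz).$$
Hence the mixed terms in $\theta_z(a+b)$ cancel, and $\theta_z$ is additive. $C$ has exponent dividing $2$, so $2\theta_z=0$. As $Z$ is abelian, $\theta_z(ay)=ay\wedge azy=a\wedge az$ in $C$. Finally $\theta_1(a)=a\wedge a=0$.

**Step 3 (locating $\mathcal Y(N_\varphi)$).** Let $J_w=\sum_{\varepsilon\in E}J(\varepsilon-1)$. Since $[s,f]=s^{-1}s^f$ and $F^4$ has image $E$ in $T$, this is the image of $[S,F^4]$ in $J$. Let $Z_\varphi\le Z$ be the image of $N_\varphi^{10}$ in $T$. We claim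
$$\mathcal Y(N_\varphi)\,\mathcal X(F)/\mathcal X(F)\ \subseteq\ \sum_{z\in Z_\varphi}\theta_z(J_w)\ \subseteq C.\tag{7}$$
By the definition of $\mathcal Y$, $\mathcal Y(N_\varphi)$ is generated by $\mathcal X(N_\varphi)$ and the elements $[a,a^f]$ with $a\in[S(N_\varphi),N_\varphi^4]$, $f\in N_\varphi^{10}$; this set of elements is closed under conjugation in $N_\varphi$. Now $\mathcal X(N_\varphi)\le\mathcal X(F)$. And $a\in[S,F^4]$ has image $\bar a\in J_w$, while $f$ has image $z\in Z_\varphi$, so $[a,a^f]$ maps to $\theta_z(\bar a)$. As $\theta_z$ is additive, $\theta_z(J_w)$ is a subgroup, and (7) follows.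

**Step 4 (each $z$ is avoided by some $Z_\varphi$).** *For each $1\ne z\in Z$ there is $\varphi$ with $z\notin Z_\varphi$.* Choose $i\le j$ as in Lemma 9 and put $\varphi=\varphi_i$. By (4), $Z_\varphi$ is generated by the squares $t^2$ with $t\in T_1$ and $\varphi_i(t)=0$. So $\lambda_{\varphi_i\varphi_j}$ vanishes on $Z_\varphi$ by (5), but $\lambda_{\varphi_i\varphi_j}(z)=1$.

If we could separate the contributions $\theta_z(J_w)$ for different $z$ inside $C$, we would be finished. The difficulty is that the structure of $J$ as a $Z$-module is not visible. So we embed $J$ in a free module.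

**Step 5 (a free module containing $J$).** There is an exact sequence of right $\mathbb ZT$-modules
$$0\to J\to L\to I(\mathbb ZT)\to0,\tag{8}$$
where $L$ is free with basis $b_i$ $(i\in I)$, and $I(\mathbb ZT)$ is the augmentation ideal (K. S. Brown, *Cohomology of Groups*, Prop. II.5.4). For completeness, here is a derivation in our conventions. Let $\mathfrak f=I(\mathbb ZF)$ and let $\mathfrak r=\mathbb ZF\cdot I(\mathbb ZS)$, the kernel of $\mathbb ZF\to\mathbb ZT$. Consider
$$0\to\mathfrak r/\mathfrak f\mathfrak r\to\mathfrak f/\mathfrak f\mathfrak r\to I(\mathbb ZT)\to0 .$$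
The ideal $\mathfrak f$ is a free right $\mathbb ZF$-module on the $x_i-1$, so $\mathfrak f/\mathfrak f\mathfrak r$ is a free right $\mathbb ZT$-module on their images; call it $L$. If $\{s_l\}$ is a free basis of $S$, then $I(\mathbb ZS)$ is a free left $\mathbb ZS$-module on the $s_l-1$. As $\mathbb ZF$ is free as a right $\mathbb ZS$-module, $\mathfrak r$ is a free left $\mathbb ZF$-module on the $s_l-1$. So $\mathfrak r/\mathfrak f\mathfrak r$ is free abelian on the classes of the $s_l-1$. The map $s\mapsto s-1$ from $S$ to $\mathfrak r/\mathfrak f\mathfrak r$ is a homomorphism, because $(ss'-1)-(s-1)-(s'-1)=(s-1)(s'-1)\in\mathfrak f\mathfrak r$. It carries a basis to a basis, so it induces $J\cong\mathfrak r/\mathfrak f\mathfrak r$. It respects the action, since $(s-1)f=f(s^f-1)=(s^f-1)+(f-1)(s^f-1)$ for $f\in F$.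

**Step 6 (the detecting maps $\pi_z$).** $Z$ acts freely, by right multiplication, on the $\mathbb Z$-basis $\mathcal B=\{b_ig: i\in I,\,g\in T\}$ of $L$. Let $I_Z$ be the augmentation ideal of $\mathbb F_2Z$, and
$$\bar L=(L/2L)/(L/2L)I_Z ,$$
which has as $\mathbb F_2$-basis the orbits $bZ$ $(b\in\mathcal B)$. For $a\in J\subseteq L$ let $\bar a$ be its image in $\bar L$. (For $s\in S$, $\bar s$ still means the image in $J$.) For $1\ne z\in Z$ define
$$\pi_z:(\Lambda^2L\otimes\mathbb F_2)_Z\to\bar L,\qquad b\wedge b'\mapsto\begin{cases}bZ&\text{if }b'=bz,\\0&\text{otherwise}\end{cases}\qquad(b,b'\in\mathcal B).$$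
This is well defined. The corresponding bilinear form on $L$ with values in $\bar L$ is symmetric, since $b'=bz$ is equivalent to $b=b'z$, and then $bZ=b'Z$. It vanishes on all $(b,b)$, because $z\ne1$ acts freely; being symmetric with values in characteristic $2$, it is therefore alternating. It is $Z$-invariant: $b'y=byz$ if and only if $b'=bz$, and $byZ=bZ$. Composing with the map induced by $J\to L$, we regard $\pi_z$ as defined on $C$.

We claim that for $z,z'\in Z$ with $z'\ne1$ and $a\in J$,
$$\pi_{z'}(\theta_z(a))=\bar a\ \text{ if } z'=z,\qquad \pi_{z'}(\theta_z(a))=0\ \text{ if } z'\ne z.\tag{9}$$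
Write $a=\sum_{b\in\mathcal B}n_bb$ in $L$. Then $\theta_z(a)=a\wedge az$ goes to the class of $\sum_{b,c}n_bn_c\,b\wedge cz$. The term for $(b,c)$ contributes to $\pi_{z'}$ exactly if $cz=bz'$, that is, $c=by$ with $y=zz'$. So
$$\pi_{z'}(\theta_z(a))=\sum_{b\in\mathcal B}n_b\,n_{by}\,bZ .$$
If $z'\ne z$, then $y\ne1$, $b\neq by$, and the terms for $b$ and for $by$ are equal because $y^2=1$; so they cancel. If $z'=z$, then $y=1$, and the sum is $\sum n_b^2\,bZ=\sum n_b\,bZ=\bar a$.

**Step 7 (on $J_w$, the detection is faithful).** By (9), $\pi_z$ sees $\bar a$ and not $\theta_z(a)$. We need: *if $a\in J_w$ and $\bar a=0$, then $\theta_z(a)=0$ for all $z\in Z$.* Here it matters that $a$ lies in $J_w$: this permits us to cut (8) by an idempotent that makes it split.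

Write $a=\sum_js_j(\varepsilon_j-1)$, a finite sum with $s_j\in J$, $\varepsilon_j\in E$. Then $E_0=\langle\varepsilon_j\rangle$ is a finite group of odd order. In $\mathbb F_2T$ put
$$f=1-\sum_{\varepsilon\in E_0}\varepsilon .$$
Since $|E_0|$ is odd, $\sum_{E_0}\varepsilon$ is idempotent, hence so is $f$. It is central in $\mathbb F_2T$ as $E$ is central in $T$. Its augmentation is $1-|E_0|=0$. And $(\varepsilon_j-1)\sum_{E_0}\varepsilon=0$, so $(\varepsilon_j-1)f=\varepsilon_j-1$.

Since $I(\mathbb ZT)$ is free over $\mathbb Z$, (8) stays exact modulo $2$. Multiplication by a central idempotent preserves exactness, so we obtain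
$$0\to(J/2J)f\to(L/2L)f\to I(\mathbb F_2T)f\to0 .$$
Because $f\in I(\mathbb F_2T)$, we have $\mathbb F_2Tf=(\mathbb F_2Tf)f\subseteq I(\mathbb F_2T)f$, so $I(\mathbb F_2T)f=\mathbb F_2Tf$. This is a direct summand of $\mathbb F_2T$, hence projective. The sequence splits:
$$(L/2L)f=(J/2J)f\oplus X'$$
as $\mathbb F_2T$-modules. Let $a'$ be the image of $a$ in $J/2J$. Then $a'=a'f$. The hypothesis $\bar a=0$ says $a'\in(L/2L)I_Z$. Multiplying by the central element $f$,
$$a'=a'f\in(L/2L)f\,I_Z=(J/2J)f\,I_Z\oplus X'I_Z .$$
As $a'\in(J/2J)f$, its $X'$-component is $0$, so $a'\in(J/2J)I_Z$. That is, $a\in2J+\sum_{y\in Z}J(y-1)$. By (6), $\theta_z$ vanishes on $2J$ and on each $J(y-1)$. So $\theta_z(a)=0$.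

**Step 8 (conclusion of the proof of Proposition 12).** Let $c$ be an element of the intersection, taken modulo $\mathcal X(F)$. By (7) for one fixed $\varphi_0$, additivity, and $\theta_1=0$,
$$c=\sum_{z\ne1}\theta_z(a_z),\qquad a_z\in J_w,$$
a finite sum. Fix $z\ne1$. On the one hand, $\pi_z(c)=\bar a_z$ by (9). On the other hand, by Step 4 there is $\varphi$ with $z\notin Z_\varphi$, and by (7) for this $\varphi$, $c$ is a sum of elements $\theta_{z'}(\cdot)$ with $z'\in Z_\varphi$. So $z'\ne z$, and $\pi_z(c)=0$ by (9). Therefore $\bar a_z=0$, and $\theta_z(a_z)=0$ by Step 7. As $z$ was arbitrary, $c=0$. $\square$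

## 11. A group generating $\mathcal X$ with an index-two subgroup generating $\mathcal Y$

**Proof of Theorem B.** For each surjection $\varphi:F\to C_2$ put
$$P_\varphi=F/\mathcal Y(N_\varphi)\mathcal X(F)\in\mathcal X,\qquad H_\varphi=N_\varphi/\mathcal Y(N_\varphi)\mathcal X(F)\in\mathcal Y .$$
Here $\mathcal Y(N_\varphi)$ is characteristic in the normal subgroup $N_\varphi$, and $\mathcal X(F)\le S\le N_\varphi$. So $H_\varphi$ has index $2$ in $P_\varphi$, and it is a quotient of $N_\varphi/\mathcal Y(N_\varphi)\in\mathcal Y$.

The product of all $H_\varphi$ has in general too large an index in the product of all $P_\varphi$. We therefore take only tuples with equal parities. Let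
$$G_0=\Bigl\{(p_\varphi)\in\prod_\varphi P_\varphi:\ \text{all images of }p_\varphi\text{ in }P_\varphi/H_\varphi\cong C_2\text{ are equal}\Bigr\},\qquad H_0=\prod_\varphi H_\varphi ,$$
$$G=F_\infty(\mathcal Y)\times G_0,\qquad H=F_\infty(\mathcal Y)\times H_0 .$$
The common image is a homomorphism of $G_0$ onto $C_2$ with kernel $H_0$, so $|G:H|=2$.

**Step 1 (the laws of $H$).** $H_0\in\mathcal Y$, so $H\in\mathcal Y$. As $H$ contains $F_\infty(\mathcal Y)$, $\operatorname{var}H=\mathcal Y$. By Proposition 11 this is not finitely based.

**Step 2 (the laws of $G$).** $G\in\mathcal X$, since $\mathcal Y\subseteq\mathcal X$ and all $P_\varphi\in\mathcal X$. Conversely, $G_0$ projects onto every $P_\varphi$: given one coordinate, choose the other coordinates with the same parity. So all $P_\varphi$ lie in $\operatorname{var}G$. By Proposition 12, $F_\infty(\mathcal X)=F/\mathcal X(F)$ embeds in $\prod_\varphi P_\varphi$, so it also lies in $\operatorname{var}G$. Hence $\operatorname{var}G=\mathcal X$, which is finitely based by Lemma 8.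

**Step 3 (length and exponent).** For $P\in\mathcal X$, $S(P)$ has class $\le2$ and exponent dividing $4$. The quotient $P/S(P)$ satisfies $x^{20}=[x^2,y]=1$, so it has class $\le2$ and exponent dividing $20$. Hence $G$ is soluble of length $\le4$, with exponent dividing $80$. $\blacksquare$
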